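# Varieties of modes: analytic generating functions are rational

## 1. Modes, free algebras and generating functions

An algebra $\mathbf A$ is a set $A$ with a family of basic operations. Here every basic operation has positive arity, and the signature is otherwise arbitrary, possibly infinite. We write $\mathrm{Clo}_n\mathbf A$ for the set of $n$-ary term operations of $\mathbf A$.

**Definition (commuting operations, mode).** An $m$-ary operation $p$ and an $n$-ary operation $q$ on $A$ *commute* if for every $m\times n$ array $(u_{ij})$ of elements of $A$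
$$p\bigl(q(u_{11},\dots,u_{1n}),\dots,q(u_{m1},\dots,u_{mn})\bigr)=q\bigl(p(u_{11},\dots,u_{m1}),\dots,p(u_{1n},\dots,u_{mn})\bigr).\tag{1}$$
In words: $q$ on the rows and then $p$ gives the same as $p$ on the columns and then $q$. A *mode* is an algebra that is idempotent, meaning that its basic operations satisfy $p(x,\dots,x)=x$, and entropic, meaning that (1) holds for all term operations $p,q$.

(A constant $c$ would satisfy the idempotent law only in the form $c=x$, which forces triviality. This is why arities are positive.)

To check that something is a mode, only the basic operations matter. Idempotence passes to term operations by induction. For the entropic law, note that the operations commuting with a fixed $p$ form a clone. A projection commutes with $p$ because both sides of (1) are $p$ of the selected column. If $q,q_1,\dots,q_n$ commute with $p$, then $p$ can be moved past $q$ and then past each $q_i$, so it can be moved past the composite $q(q_1,\dots,q_n)$. Suppose the basic operations commute pairwise, each also with itself. For a basic $p$, the clone of operations commuting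 with $p$ contains the basic operations, hence all of $\mathrm{Clo}\,\mathbf A$. So each term operation $q$ commutes with all basic operations, hence, by the same remark applied to $q$, with all term operations.

**Examples of modes.**

1. *Semilattices.* With a commutative, associative, idempotent product, both sides of $(xu)(vw)=(xv)(uw)$ are the product of the four letters.
2. *Affine spaces over $\mathbb Z_L$*, with basic operation $x-y+z$. Operations $\sum c_ix_i$ and $\sum d_jx_j$ with coefficient sum $1$ are idempotent, and both sides of (1) equal $\sum_{i,j} c_id_ju_{ij}$.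
3. *A counting mode.* Let $M=\{0,1,2,*\}$ with the binary product $*\cdot u=*$ and $x\cdot u=\min(2,\,x+[u=*])$ for $x\in\{0,1,2\}$, where $[\cdot]\in\{0,1\}$ is the truth value. It is idempotent. Since $v\cdot w=*$ exactly when $v=*$, the product $(xu)(vw)$ is $*$ if $x=*$, and $\min(2,x+[u=*]+[v=*])$ otherwise. This is symmetric in $u,v$, so $(xu)(vw)=(xv)(uw)$.

A *variety of modes* is a variety all of whose members are modes. If $\mathbf A$ is a mode, the variety $\mathcal V(\mathbf A)$ that it generates is a variety of modes, because being a mode is expressed by identities.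

**Definition (free algebra, free spectrum).** For a variety $\mathcal V$ and a finite set $X$, let $F(X)$ be the free $\mathcal V$-algebra on $X$: its elements are the terms over $X$ modulo the identities of $\mathcal V$. For $t\in F(X)$ and a map $\varphi:X\to A$ into an algebra of $\mathcal V$, $\varphi t\in A$ denotes the value of $t$ under $\varphi$. If $\varphi:X\to W$ is a map to a set of variables, $\varphi t\in F(W)$. Put $f(n)=f_{\mathcal V}(n)=|F(X)|$ for $|X|=n$.

All sets of variables are finite. We use two textbook facts. If $\mathcal V=\mathcal V(\mathbf A)$, then $F(X)$ is the set of term operations of $\mathbf A$ in the variables $X$; in particular $f(n)$ is finite if $A$ is. And $f(n)\le f(n+1)$ for $n\ge1$, since $F(X)\to F(X\cup\{z\})$ is injective: sending $z$ to some $x\in X$ inverts it.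

**Examples of free algebras.**

1. *Semilattices.* $F(X)$ is the set of nonempty subsets of $X$, so $f(n)=2^n-1$.
2. *The variety of $\mathbb Z_L$ with $x-y+z$.* The elements of $F(X)$ are the affine combinations $\sum c_ix_i$ with $c_i\in\mathbb Z_L$ and $\sum c_i=1$ (all of them are generated; this is checked in Section 11). So $f(n)=L^{n-1}$.
3. *The variety of $M$.* By induction, a term with leftmost variable $x_0$ has value $*$ if $\varphi(x_0)=*$, and otherwise $\min\bigl(2,\varphi(x_0)+\sum_v m(v)[\varphi(v)=*]\bigr)$, where the counts satisfy $m=0$ for a variable, and $m$ for $t_1t_2$ is $m$ for $t_1$ plus one at the leftmost variable of $t_2$. The count $m(x_0)$ is irrelevant, and the others matter only up to $2$. Different leftmost variables are told apart by putting $*$ at one and $0$ at the other. With $*$ at $v\neq x_0$ and $0$ elsewhere we read off $\min(2,m(v))$. All possibilities occur, as $(\cdots((x_0v_1)v_2)\cdots)v_r$ shows. So the elements of $F(X)$ are the pairs $(x_0,m)$ with $m:X\setminus\{x_0\}\to\{0,1,2\}$, and $f(n)=n3^{n-1}$.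

**Definition (locally finite, analytic, rational).** $\mathcal V$ is *locally finite* if all $f(n)$ are finite. Then its generating function is $\mathcal V(z)=\sum_{n\ge0}f(n)z^n$. A locally finite $\mathcal V$ is *analytic* if $\mathcal V(z)$ converges in a neighborhood of $0$ in $\mathbb C$, and *rational* if $\mathcal V(z)=P(z)/Q(z)$ for polynomials $P,Q$; one may take $P,Q$ real, coprime, with $Q(0)\ne0$.

**Examples of generating functions.** With $F(\emptyset)=\emptyset$, the three varieties above have
$$\mathcal V(z)=\frac{z}{(1-z)(1-2z)},\qquad \frac{z}{1-Lz},\qquad \frac{z}{(1-3z)^2}.$$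
All three are rational. The value $f(0)$ affects neither property, so only $n\ge1$ matters.

## 2. Are the containments rational $\subseteq$ analytic $\subseteq$ locally finite proper?

A rational variety is analytic, since $Q(0)\ne0$, and an analytic variety is locally finite by definition. *Among varieties of modes, is either containment proper?* The answers differ.

**Theorem A.** Among varieties of modes:

1. *analytic $\subsetneq$ locally finite* (proper). A 3-element mode with one ternary operation generates a variety with $f(n)=n\cdot\mathrm{Bell}(n)$, which is not analytic.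
2. *rational $=$ analytic* (not proper). Every analytic variety of modes is rational.

Here $\mathrm{Bell}(n)$ is the number of equivalence relations on an $n$-element set. A sharper statement, Theorem B, follows in Section 6, once the property that separates the two behaviors has been defined.

## 3. Counting terms by their coefficients

Let $\mathcal V$ be a variety of modes and $B=F(\{x,y\})$.

**Definition (coefficient).** For $t\in F(X)$ and $i\in X$, the coefficient $t_i\in B$ is $t$ with $i\mapsto x$ and all other variables $\mapsto y$.

For the affine combination $\sum c_ix_i$ the coefficient at $i$ is $c_ix+(1-c_i)y$, so it is the coefficient in the usual sense. For a semilattice term, a set $S$, the coefficient at $i$ is $y$ if $i\notin S$, $x$ if $S=\{i\}$, and $xy$ otherwise. In the variety of $M$, the coefficient of $(x_0,m)$ at $v\ne x_0$ has leftmost variable $y$ and counts $x$ exactly $m(v)$ times; at $x_0$ it has leftmost variable $x$ and counts $y$ exactly $\min(2,\sum m)$ times.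

In each of these three cases the family $(t_i)_{i\in X}$ determines $t$. A sensible first attempt is to prove this in general. Then $f(n)\le f(2)^n$, so every locally finite variety of modes would be analytic. The attempt stops at one point: the coefficients say what happens when *one* variable differs from all the others, and the entropic law alone does not say how two variables act together. The next section shows that this is a real obstruction.

## 4. A three-element mode with free spectrum $n\,\mathrm{Bell}(n)$

Let $R=\{0,1,*\}$ with one ternary operation: $\Delta(*,u,v)=*$, and for $x\in\{0,1\}$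
$$\Delta(x,u,v)=\max\bigl(x,\ [\text{exactly one of }u,v\text{ equals }*]\bigr).$$

**Step 1: $R$ is a mode.** Clearly $\Delta(x,x,x)=x$, and $\Delta(x,u,v)=*$ exactly when $x=*$. For a $3\times3$ array $(x_{ij})$, apply $\Delta$ to rows and then to the results. If $x_{11}=*$ the result is $*$. Otherwise it is the maximum of $x_{11}$, the truth value of "exactly one of $x_{12},x_{13}$ is $*$", and that of "exactly one of $x_{21},x_{31}$ is $*$", because the second and third row values are $*$ exactly when $x_{21}$, respectively $x_{31}$, is $*$. This expression does not change when the array is transposed. So $\Delta$ commutes with itself, and $R$ is a mode by Section 1. Its variety is locally finite because $R$ is finite.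

**Step 2: describe the term operations.** Let $|X|=n\ge1$, let $\ell(t)$ be the leftmost variable of $t$, and put $S_t=\emptyset$ for a variable and $S_{\Delta(t_1,t_2,t_3)}=S_{t_1}\cup\{(\ell(t_2),\ell(t_3))\}$. The value of $t_i$ at $\varphi:X\to R$ is $*$ exactly when $\varphi(\ell(t_i))=*$. So, by induction, $t$ has value $*$ at $\varphi$ if $\varphi(\ell(t))=*$, and otherwise it is the maximum of $\varphi(\ell(t))$ and the truth value of "for some $(u,v)\in S_t$ exactly one of $\varphi(u),\varphi(v)$ is $*$". The last condition says that the set $\varphi^{-1}(*)$ is not a union of blocks of the equivalence relation $\varepsilon$ generated by $S_t$. Hence the operation depends only on the pair $(x,\varepsilon)$ with $x=\ell(t)$. All pairs occur: nest $\Delta(\cdot,u,v)$, starting at $x$.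

**Step 3: distinct pairs give distinct operations.** If $x\ne x'$, take $\varphi(x)=*$ and $\varphi(x')=0$: exactly one of the two values is $*$. If $x=x'$ and, say, $(u,v)\in\varepsilon\setminus\varepsilon'$, the $\varepsilon'$-blocks of $u$ and $v$ are different, so one of them omits $x$. Put $\varphi=*$ on that block and $0$ elsewhere. Then $(x,\varepsilon')$ gives $0$ and $(x,\varepsilon)$ gives $1$.

**Step 4: the growth.** So $f(n)=n\,\mathrm{Bell}(n)$. For every $k\le n$ we have $\mathrm{Bell}(n)\ge k^{n-k}$: put the first $k$ points in different blocks and distribute the rest among these blocks arbitrarily. Hence $\liminf f(n)^{1/n}\ge k$ for every $k$, so $f(n)^{1/n}\to\infty$ and the variety is not analytic. This proves part 1 of Theorem A. Also $\mathrm{Bell}(n)\le n^n$ (label the blocks), so $f(n)\le n^{n+1}$. $\blacksquare$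

The coefficients indeed fail here. For $X=\{1,2,3,4\}$, the elements $(1,\ 12|34)$ and $(1,\ 13|24)$ have the same coefficients, namely $(x,\ x\sim y)$ at $1$ and $(y,\ x\sim y)$ at $2,3,4$. What they remember, and the coefficients do not, is *which variables came together* in one application of $\Delta$. The plan for part 2 is to express "the term remembers which variables came together" as the failure of a condition (D). We show that its failure forces growth $n^{\delta n}$, and that (D) itself makes exact counting possible.

## 5. The monoid of binary terms and nonnilpotent coefficients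

From here on $\mathcal V$ is a locally finite variety of modes. The aim of this section is Lemma 2, a test for equality in free algebras.

On $B=F(\{x,y\})$ define
$$(ab)(x,y)=a(b(x,y),y).\tag{2}$$
This is a finite monoid with identity $1=x$ and zero $0=y$. It is commutative: by idempotence and (1),
$$a(b(x,y),y)=a(b(x,y),b(y,y))=b(a(x,y),a(y,y))=b(a(x,y),y).$$
Let $h=|B|!$. The powers of $a$ become periodic after at most $|B|\le h$ steps, with a period dividing $h$, so $a^h$ is idempotent. Call $a$ *nilpotent* if $a^h=0$. This is equivalent to some power being $0$: if $a^m=0$ with $m\ge1$, then $a^h=a^{hm}=0$. For $C\in\mathcal V$ let $B(C)$ be the quotient monoid of binary term operations of $C$; nilpotency in $B(C)$ is defined with the same $h$.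

*Example.* For $M$, $B$ has six elements. The element $q=xy$ has $q^2=(xy)y=q^3$, so its idempotent power is $q^2\neq0$. The element $yx$ has square $y\cdot(yx)=y=0$, so it is nilpotent. For $t=(x_0,m)$, all coefficients except $t_{x_0}$ are nilpotent.

**Composites.** For $t\in F(X)$ let $T_1=t$, and let $T_m\in F(X^m)$ be $t$ with each variable $i\in X$ replaced by the copy of $T_{m-1}$ in the variables $\{i\}\times X^{m-1}$. For $X=\{1,2\}$, $T_2=t(t(x_{11},x_{12}),t(x_{21},x_{22}))$. Put $x$ at position $p=(p_1,\dots,p_m)$ and $y$ elsewhere. Every copy of $T_{m-1}$ other than the one at $p_1$ becomes $y$, and so by induction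
$$(T_m)_p=t_{p_1}t_{p_2}\cdots t_{p_m}.\tag{3}$$

**Lemma 1.** If $C\in\mathcal V$ is nontrivial, every $t\in F(X)$ has a coefficient $t_i$ that is not nilpotent in $B(C)$.

*Proof.* Suppose all $t_i$ are nilpotent in $B(C)$, and let $k=|X|$.

**Step 1: make all coefficients zero.** Take $m\ge kh$ and $N=T_m$. In (3) some $i$ occurs at least $h$ times, so $t_i^h=0$ divides the coefficient. Hence all coefficients of $N$ are $0$ in $B(C)$. For a set $J$ of positions of $N$ let $c_J(x,y)=N(x\text{ on }J,\ y\text{ off }J)$.

**Step 2: a nonzero idempotent becomes the identity on a nontrivial subalgebra.** We claim: if $e\ne0$ is idempotent in $B(C)$, there is a nontrivial subalgebra $C'\le C$ with $e(u,v)=u$ for all $u,v\in C'$. Choose $x,y\in C$ with $z:=e(x,y)\ne y$, and put $y'=e(y,z)$. Since $e^2=e$, we have $e(z,y)=z$ and $e(y',z)=y'$. By (1),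
$$e(z,y')=e(e(z,z),e(y,z))=e(e(z,y),e(z,z))=e(z,z)=z.$$

*Case $z\ne y'$.* Let $C'=\mathrm{Sg}(z,y')$, the subalgebra generated. For $u=s(z,y')$ we have
$$e(u,z)=e(s(z,y'),s(z,z))=s(e(z,z),e(y',z))=s(z,y')=u,$$
$$e(u,y')=e(s(z,y'),s(y',y'))=s(e(z,y'),e(y',y'))=s(z,y')=u.$$
For $v=s'(z,y')$ it follows that
$$e(u,v)=e(s'(u,u),s'(z,y'))=s'(e(u,z),e(u,y'))=s'(u,u)=u.$$

*Case $z=y'$.* Then $e(y,z)=z=e(z,y)$. All coefficients of $N$ are $0$, so $N(z\text{ at }i,\,y\text{ elsewhere})=y$ for each position $i$. If $N(z\text{ on }I,\,y\text{ off }I)=y$ and $i\notin I$, apply $e$ to this value and to $N(z\text{ at }i,\,y\text{ elsewhere})=y$. By (1) we may apply $e$ position by position inside $N$: on $I$ we get $e(z,y)=z$, at $i$ we get $e(y,z)=z$, elsewhere $y$. So $N(z\text{ on }I\cup\{i\},\,y\text{ off})=e(y,y)=y$. Continuing, $z=N(z,\dots,z)=y$, a contradiction. So this case does not occur.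

**Step 3: a minimal nonnilpotent set of positions.** The full set of positions has $c_J=1$, which is not nilpotent since $C$ is nontrivial. Choose $J$ minimal with $c_J$ not nilpotent in $B(C)$. As $c_\emptyset=0$ and $c_{\{i\}}=0$, $|J|\ge2$. Apply Step 2 to $e=c_J^h$ and work in the resulting $C'$, where $c_J^h=1$; what is nilpotent in $B(C)$ stays nilpotent in $B(C')$. Pick $j\in J$ and put $J'=J\setminus\{j\}$. Then $c_{\{j\}}=0$, and $c_{J'}$ is nilpotent by minimality. Put
$$d(x,x',y)=c_J^{h-1}\bigl(N(x\text{ on }J',\ x'\text{ at }j,\ y\text{ off }J),\,y\bigr).$$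
Then $d(x,x,y)=c_J^h(x,y)=x$, and $d(y,x,y)=c_J^{h-1}(c_{\{j\}}(x,y),y)=y$; renaming, $d(x,y,x)=x$. Further, $p(x,y):=d(x,y,y)=(c_J^{h-1}c_{J'})(x,y)$ is nilpotent, because $B(C')$ is commutative.

**Step 4: derive a contradiction by iterating $p$.** We claim $d(x,p^k(x,y),y)=x$ for all $k\ge0$. For $k=0$ this is $d(x,x,y)=x$. Given it for $k$, put $w=p^k(x,y)$ and use the array
$$\begin{pmatrix}x&w&y\\x&y&x\\y&y&y\end{pmatrix}.$$
Applying $d$ to the rows gives $x,x,y$, and $d(x,x,y)=x$. Applying $d$ to the columns $(x,x,y)$, $(w,y,y)$, $(y,x,y)$ gives $x$, $p(w,y)=p^{k+1}(x,y)$, $y$. By (1), $d(x,p^{k+1}(x,y),y)=x$. For $k=h$ we have $p^h(x,y)=y$, so $d(x,y,y)=x$, which says $p=1$. Then $1=p^h=0$ in $B(C')$ and $C'$ is trivial, a contradiction. $\square$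

**Lemma 2.** Let $t\in F(X)$, $A\in\mathcal V$ and $s,u\in A$ with $t_i^h(s,u)=u$ and $t_i^h(u,s)=s$ for all $i\in X$. Then $s=u$. Consequently, if $s,u\in F(W)$, $\beta\notin W$, and $t_i^h(s,\beta)=t_i^h(u,\beta)$ in $F(W\cup\{\beta\})$ for all $i\in X$, then $s=u$.

*Proof.* Let $C=\mathrm{Sg}(s,u)$ and $e=t_i^h$. We show that $e$ is $0$ on $C$. For $v=w(s,u)\in C$,
$$e(s,v)=e(w(s,s),w(s,u))=w(e(s,s),e(s,u))=w(s,u)=v,$$
$$e(u,v)=e(w(u,u),w(s,u))=w(e(u,s),e(u,u))=w(s,u)=v.$$
For $v'=w'(s,u)$, $e(v',v)=e(w'(s,u),w'(v,v))=w'(e(s,v),e(u,v))=w'(v,v)=v$. So $t_i^h=0$ in $B(C)$ for every $i$, and $C$ is trivial by Lemma 1. For the second claim, substituting $\beta:=u$ gives $t_i^h(s,u)=u$, and $\beta:=s$ gives $t_i^h(u,s)=s$. $\square$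

This is how Lemma 2 is used: *to prove that two elements are equal, look at them through each of the maps $e(\cdot,\beta)$ with $e=t_i^h$, one at a time.*

## 6. Property (D) and the $n^{\delta n}$ gap

For idempotent $e\in B$, $A\in\mathcal V$ and $b\in A$, put $e_b(u)=e(u,b)$. Then $e_b$ is idempotent since $e^2=e$, it fixes $b$, and it is an endomorphism: $e(p(u_1,\dots),b)=e(p(u_1,\dots),p(b,\dots,b))=p(e(u_1,b),\dots)$. So $e_bA$ is a subalgebra, pointwise fixed by $e_b$, and it contains $b$.

Now single out one variable $o$ of a term $t(x_1,\dots,x_k,o)$, and let $a=t_o$, $e=a^h$. Put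
$$g(x_1,\dots,x_k;w;b)=t(x_1,\dots,x_k,a^{h-1}(w,b)),\qquad g_i(x;w;b)=g(b,\dots,x,\dots,b;w;b)\ \ (x\text{ at }i).\tag{4}$$
The inserted $a^{h-1}$ is a normalization. If all $x$'s are $b$, we get $a(a^{h-1}(w,b),b)$, so
$$g(b,\dots,b;w;b)=e(w,b),\qquad g_i(b;w;b)=e(w,b).\tag{5}$$
For $w\in e_bA$ both are $w$. So on $e_bA$ the map $w\mapsto g(x_1,\dots,x_k;w;b)$ is an operator that is the identity when all $x_i=b$, and $g_i$ is the part of it due to $x_i$ alone.

**Definition (property (D)).** For every term $t(x_1,\dots,x_k,o)$, any $k\ge1$, there is $\tau\in S_k$ such that $\mathcal V$ satisfies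
$$e_b\,g(x_1,\dots,x_k;o;b)=e_b\,g_{\tau1}\bigl(x_{\tau1};\,g_{\tau2}(x_{\tau2};\cdots g_{\tau k}(x_{\tau k};o;b)\cdots;b);\,b\bigr).\tag{6}$$

For $k=1$ this is trivial. It says that, on $e_bA$, the variables $x_1,\dots,x_k$ act one at a time.

*Example where (D) holds.* Take the variety of $M$. If the leftmost variable of $t$ is not $o$, then $a$ has leftmost variable $y$, so $a^2=y=0$ as in Section 5; thus $e=0$ and both sides of (6) are $b$. If $t=o$, both sides are $o$. Otherwise $t=(o,m)$ with $m\ne0$, so $e(x,y)=(xy)y$, and both sides of (6), for any $\tau$, have leftmost variable $o$, count $m(x_i)$ at $x_i$ and count $2$ at $b$.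

*Example where (D) fails.* In the variety of $R$ take $t(x_1,x_2,o)=\Delta(o,x_1,x_2)$. Then $a=\Delta(x,y,y)=x$, so $a=e=1$. The left side of (6) is $(o,\ x_1\sim x_2)$. Since $g_1(x;w;b)=\Delta(w,x,b)$ and $g_2(x;w;b)=\Delta(w,b,x)$, the right side is $(o,\ x_1\sim b\sim x_2)$ for both $\tau$. These are different.

**Theorem B.** For a locally finite variety of modes the following are equivalent: (i) rational; (ii) analytic; (iii) there is no $\delta>0$ with $f(n)\ge n^{\delta n}$ for all large $n$; (iv) property (D); (v) $f(n)=\Theta(n^dL^n)$ for some integers $d\ge0$, $L\ge1$. Every pair $(d,L)$ occurs in (v). The order $n^{\Theta(n)}$ of the gap is best possible.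

**Proposition 3.** If (D) fails, there is $\delta>0$ with $f(n)\ge n^{\delta n}$ for all large $n$. In particular analytic varieties of modes satisfy (D).

*Proof.* Let (D) fail for $t$; then $k\ge2$.

**Step 1: build many elements.** Take variables $x_i^j$ ($i\le k$, $j\le N$), $o$ and $b$. For $\sigma=(\sigma_1,\dots,\sigma_k)\in S_N^k$ with $\sigma_1=\mathrm{id}$ let
$$P_\sigma=e_bG_1G_2\cdots G_N(o),\qquad G_j(w)=g\bigl(x_1^{\sigma_1(j)},\dots,x_k^{\sigma_k(j)};w;b\bigr).$$
The blocks $Y_j^\sigma=\{x_i^{\sigma_i(j)}:i\le k\}$ partition the set of all $x_i^j$. There are $(N!)^{k-1}$ choices of $\sigma$. The failure of (D) should make $P_\sigma$ remember a good part of this partition.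

**Step 2: equal elements have interfering blocks.** Suppose $P_\sigma=P_{\sigma'}$ and some block $Y=Y_j^\sigma$ meets every block of $\sigma'$ in at most one element. Substitute $b$ for all $x$'s outside $Y$, and write $x_i$ for $x_i^{\sigma_i(j)}$. Let $A=F(\{x_i^j\}\cup\{o,b\})$. Since $e_b$ is an endomorphism fixing $b$, it can be moved inside onto the variables, so all arguments lie in $e_bA$. There $g(b,\dots,b;w;b)=w$ by (5). Hence $P_\sigma$ becomes
$$g(e_bx_1,\dots,e_bx_k;e_bo;b)=e_b\,g(x_1,\dots,x_k;o;b).$$
In $P_{\sigma'}$ each $x_i$ occurs in exactly one block, in position $i$, and no two of them share a block. So $P_{\sigma'}$ becomes $e_b$ of a nested composite of $g_1(x_1;\cdot\,;b),\dots,g_k(x_k;\cdot\,;b)$, in some order, applied to $o$. Equality of the two is (6) for $t$ with some $\tau$, a contradiction. So if $P_\sigma=P_{\sigma'}$, every block $Y_j^\sigma$ has two elements in a common block of $\sigma'$: for every $j$ there are $i<i'$ with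
$$\sigma_i'^{-1}\sigma_i(j)=\sigma_{i'}'^{-1}\sigma_{i'}(j).\tag{7}$$

**Step 3: count the fibers of $\sigma\mapsto P_\sigma$.** Fix $\sigma$ and let $P_{\sigma'}=P_\sigma$. For some pair $i<i'$, (7) holds on a set $R$ of $r=\lceil N/\binom k2\rceil$ indices $j$. Given the pair, $R$, and the $\sigma_l'$ with $l\ne1,i'$, the permutation $\sigma_i'$ is known (it is the identity if $i=1$), and $\sigma'_{i'}\bigl(\sigma_i'^{-1}\sigma_i(j)\bigr)=\sigma_{i'}(j)$ prescribes $\sigma'_{i'}$ at $r$ points. So each fiber has at most $\binom k2\,2^N(N!)^{k-2}(N-r)!$ elements, and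
$$f(kN+2)\ \ge\ \frac{(N!)^{k-1}}{\binom k2\,2^N(N!)^{k-2}(N-r)!}\ \ge\ \frac{r!}{k^22^N},\qquad r\ge \frac N{k^2},$$
where we used $N!/(N-r)!\ge r!$.

**Step 4: conclude.** Since $\log r!\ge r\log r-r$, which is increasing for $r\ge1$, we get $\log f(kN+2)\ge\frac N{k^2}\log N-O(N)$. As $f$ is nondecreasing, taking $N=\lfloor(n-2)/k\rfloor$ gives $f(n)\ge n^{\delta n}$ for all large $n$, for any positive $\delta<1/k^3$. If $\mathcal V$ is analytic, then $f(n)\le c^n$ for $n\ge1$ and some $c$, so (D) cannot fail. $\square$

## 7. Commuting operators and three-variable images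

From here to the end of Section 10, $\mathcal V$ satisfies (D). We must show that $\mathcal V(z)$ is rational.

**The operators commute.** For $t,o,g_i$ as in (4) and $x,y,w\in e_bA$, use $x=g_j(b;x;b)$, $b=g_j(b;b;b)$ and $g_i(b;y;b)=y$, all from (5), together with (1) for the ternary terms $g_i,g_j$:
$$\begin{aligned}g_i(x;g_j(y;w;b);b)&=g_i\bigl(g_j(b;x;b);\,g_j(y;w;b);\,g_j(b;b;b)\bigr)\\&=g_j\bigl(g_i(b;y;b);\,g_i(x;w;b);\,g_i(b;b;b)\bigr)=g_j(y;g_i(x;w;b);b).\end{aligned}\tag{8}$$
So the operators $g_i(x;\cdot\,;b)$, $x\in e_bA$, on $e_bA$ all commute.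

**Definition (three-variable image).** For $t\in F(X)$ and distinct $x,y\in X$ let $\kappa_{xy}$ map $x\mapsto1$, $y\mapsto2$ and all other variables to $3$, and put $t^{xy}=\kappa_{xy}t\in F(\{1,2,3\})$. For a permutation $\rho$ of $X$, the map $\kappa_{xy}\rho$ sends $\rho^{-1}x\mapsto1$, $\rho^{-1}y\mapsto2$ and the rest to $3$, so
$$(\rho t)^{xy}=t^{\rho^{-1}x\,\rho^{-1}y};\qquad\text{if }\rho t=t,\text{ then }t^{xy}=t^{\rho x\,\rho y}.\tag{9}$$

*Example.* For $M$ and $t=(x_0,m)$, the image $t^{x_0y}$ has leftmost variable $1$, count $m(y)$ at $2$, and count $\min(2,\sum_{v\ne x_0,y}m(v))$ at $3$.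

For $o\in X$, $a=t_o$ and $x\ne o$, let $g_x=g_x^{t,o}$ be the term $g_x(\xi;w;b)=t^{xo}(\xi,a^{h-1}(w,b),b)$. These are the $g_i$ of (4). Since $a$ is obtained from $t^{xo}$ by $2\mapsto x$ and $1,3\mapsto y$, *the term $g_x^{t,o}$ is determined by $t^{xo}$*.

**Formula (F).** Let $t\in F(X)$, $o\in X$, $|X|\ge2$, $a=t_o$, $e=a^h$. For all $A\in\mathcal V$, $\varphi:X\to A$ and $b\in A$,
$$e_b(\varphi t)=\Bigl[\prod_{x\in X\setminus\{o\}}g_x(e_b\varphi(x);\cdot\,;b)\Bigr]\bigl(a(e_b\varphi(o),b)\bigr),\tag{10}$$
a product of commuting operators on $e_bA$.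

*Proof.* Since $e_b$ is an endomorphism, $e_b(\varphi t)=(e_b\varphi)t$. Put $w=a(e_b\varphi(o),b)\in e_bA$. Then $a^{h-1}(w,b)=a^h(e_b\varphi(o),b)=e_be_b\varphi(o)=e_b\varphi(o)$. So $(e_b\varphi)t=g\bigl((e_b\varphi(x))_{x\ne o};w;b\bigr)$. All arguments lie in $e_bA$, where $e_b$ is the identity, so (6) turns this into the nested composite of the $g_x(e_b\varphi(x);\cdot\,;b)$ applied to $w$. The order does not matter by (8). $\square$

**Lemma 4.** If $|X|\ge2$, $s,t\in F(X)$ and $s^{xy}=t^{xy}$ for all $x\ne y$ in $X$, then $s=t$.

*Proof.* All coefficients agree, since they are read off from the three-variable images. Apply (10) in $F(X\cup\{\beta\})$ with $\varphi=\mathrm{id}$ and $b=\beta$, to $s$ and to $t$. For each $o$ the right sides are the same, because $s_o=t_o$ and $g_x^{s,o}=g_x^{t,o}$. So $t_o^h(s,\beta)=t_o^h(t,\beta)$ for all $o\in X$, and Lemma 2 gives $s=t$. $\square$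

Lemma 4 needs (D). In the variety of $R$, the elements $(x,\varepsilon)$ and $(x,\varepsilon')$ have the same three-variable images whenever all blocks of $\varepsilon$ and $\varepsilon'$ have at least three elements: then in every image both $1$ and $2$ are related to $3$.

Lemma 4 also does not yet give an exponential bound, since there are $n(n-1)$ images to choose. The next step is to see that most variables are interchangeable.

**Definition (the relation $\sim_t$).** For $t\in F(X)$ write $x\sim_ty$ if $x=y$ or the transposition $(x\,y)$ fixes $t$. This is an equivalence relation, as $(x\,z)=(x\,y)(y\,z)(x\,y)$. If $Z$ lies inside a class, all of $\mathrm{Sym}(Z)$ fixes $t$.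

*Example.* For $M$ and $t=(x_0,m)$ the classes are $\{x_0\}$ and the nonempty level sets of $m$: at most four. In the variety of $R$ the number of classes is unbounded: if all blocks of $\varepsilon$ have at least two elements and $u,v$ lie in different blocks, then $(u\,v)$ takes a pair $(u,u')\in\varepsilon$ with $u'\ne u$ to $(v,u')\notin\varepsilon$, so it moves $(x,\varepsilon)$.

Let $O_t\subseteq X$ contain exactly one $o$ for each element of $\{t_o^h:o\in X\}$. Then $|O_t|\le|B|=f(2)$.

**Lemma 5.** $\sim_t$ has at most $K:=f(2)+f(3)^{f(2)}$ classes.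

*Proof.* For $|X|=1$ this is clear; let $|X|\ge2$. Suppose $x\ne y$, $x,y\notin O_t$ and $t^{xo}=t^{yo}$ for all $o\in O_t$. We show that $(x\,y)t=t$. Fix $o\in O_t$; then $g_x=g_y$. Apply (10) in $F(X\cup\{\beta\})$, $b=\beta$, with $\varphi=\mathrm{id}$ and with $\varphi=(x\,y)$. The second product has factors $g_x(e_\beta y;\cdot\,;\beta)$, $g_y(e_\beta x;\cdot\,;\beta)$ in place of $g_x(e_\beta x;\cdot\,;\beta)$, $g_y(e_\beta y;\cdot\,;\beta)$. Since $g_x=g_y$, these are the same two operators. Hence $t_o^h(t,\beta)=t_o^h((x\,y)t,\beta)$. As $o$ runs over $O_t$ this covers all $t_i^h$, $i\in X$, so $(x\,y)t=t$ by Lemma 2. Therefore the number of classes meeting $X\setminus O_t$ is at most the number of values of $x\mapsto(t^{xo})_{o\in O_t}$, which is at most $f(3)^{f(2)}$. At most $|O_t|\le f(2)$ classes lie inside $O_t$. $\square$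

At this point exponential growth is in hand: given the at most $K$ classes, $t^{xy}$ depends only on the classes of $x$ and $y$ by (9), so at most $f(3)^{K^2}$ elements $t$ have given classes, and $f(n)\le K\cdot K^n f(3)^{K^2}$. Rationality needs more. A bounded count can still depend erratically on the class sizes, so we must compare free algebras of different sizes. The next lemma is the tool: on a class, only the number of variables sent to each value matters, and that number only up to eventual periodicity.

Put $P=f(3)!$ and $T=f(3)+f(2)$.

**Lemma 6 (periodicity).** Let $t\in F(X)$, $|X|\ge2$, let $Z\subseteq X$ lie in one $\sim_t$-class, and let $\varphi,\varphi':X\to W$ agree off $Z$. For $v\in W$ let $m_v=|Z\cap\varphi^{-1}(v)|$ and $m_v'=|Z\cap\varphi'^{-1}(v)|$. If for each $v$ either $m_v=m'_v$, or $m_v,m'_v\ge T$ and $m_v\equiv m'_v\pmod P$, then $\varphi t=\varphi't$.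

*Proof.*

**Step 1: make the maps agree on $O_t$.** Let $r_v=|Z\cap O_t\cap\varphi^{-1}(v)|$. Then $r_v\le\min(m_v,f(2))\le m'_v$. So for each $v$ the $r_v$ points of $Z\cap O_t\cap\varphi^{-1}(v)$ can be mapped injectively into $Z\cap\varphi'^{-1}(v)$. Together these maps extend to some $\pi\in\mathrm{Sym}(Z)$ with $\varphi'\circ\pi=\varphi$ on $O_t\cap Z$. Replacing $\varphi'$ by $\varphi'\circ\pi$ changes neither $\varphi't$, since $\pi t=t$, nor the $m'_v$, nor the agreement off $Z$. So we may assume $\varphi'=\varphi$ on $O_t\cap Z$. Let $Z'=Z\setminus O_t$; the maps agree off $Z'$.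

**Step 2: compare both values through (10).** Fix $o\in O_t$ and $e=t_o^h$. All $g_z$ with $z\in Z'$ equal one term $g$: since $(z\,z')t=t$ and $o\ne z,z'$, (9) gives $t^{zo}=t^{z'o}$. By (10) in $F(W\cup\{\beta\})$ with $b=\beta$, the elements $e_\beta(\varphi t)$ and $e_\beta(\varphi't)$ differ only in that, for each $v$, the power of $g(e_\beta v;\cdot\,;\beta)$ with exponent $m_v-r_v$ is replaced by the one with exponent $m'_v-r_v$. These exponents are equal, or both are at least $T-f(2)=f(3)$ and congruent mod $P$.

**Step 3: powers are eventually periodic.** The iterates $g^{[0]}=w$, $g^{[j+1]}=g(x;g^{[j]};b)$ form an orbit of a self-map of $F(\{x,w,b\})$, a set of $f(3)$ elements. So the orbit is periodic from index $f(3)$ on, with period at most $f(3)$, hence $g^{[j+P]}=g^{[j]}$ for $j\ge f(3)$. Therefore $t_o^h(\varphi t,\beta)=t_o^h(\varphi't,\beta)$ for all $o\in O_t$, that is, for all $t_i^h$, and Lemma 2 gives $\varphi t=\varphi't$. $\square$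

## 8. A symmetry of $T_2$ inside a row-column pair

By (1) for $t,t$, the element $T_2\in F(X^2)$ is fixed by the map $(p_1,p_2)\mapsto(p_2,p_1)$ that transposes the whole square. Under (D) a much finer symmetry holds: a *single* pair of mirror positions may be swapped. The reason is that Lemma 5 bounds the number of classes of $T_m$ independently of $m$, while $T_m$ has all of $S_m$ as symmetries.

**Lemma 7.** For $t\in F(X)$ and $i,j\in X$: $(i,j)\sim_{T_2}(j,i)$.

*Proof.* Let $i\ne j$, $n=|X|$ and $m\ge\max(5,K+1,n+3)$.

**Step 1: $S_m$ fixes $T_m$.** For $1\le l<m$, $T_m$ is the composite of $T_{l-1}$ (outermost), $T_2$ (coordinates $l,l+1$) and $T_{m-l-1}$, where $T_0$ is a variable. So $T_m$ is fixed by interchanging the coordinates $l,l+1$ of $X^m$. Hence $S_m$, permuting the coordinates of $X^m$, fixes $T_m$.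

**Step 2: even permutations move points only inside classes.** If a permutation $\rho$ of $X^m$ fixes $T_m$ and $(p\,q)$ fixes $T_m$, so does $(\rho p\;\rho q)=\rho(p\,q)\rho^{-1}$. So $S_m$ permutes the $\sim_{T_m}$-classes. There are at most $K<m$ of them by Lemma 5, so the kernel of this action is a nontrivial normal subgroup of $S_m$. As $m\ge5$, it contains the alternating group $A_m$. Thus $p\sim_{T_m}\sigma p$ for $\sigma\in A_m$.

**Step 3: swap the first two coordinates at one place.** For $\rho\in X^{m-2}$, since $m-2>n$, the point $(i,j,\rho)$ has equal entries in two coordinates $l,l'\ge3$. With $\sigma=(1\,2)(l\,l')\in A_m$ we get $(i,j,\rho)\sim_{T_m}(j,i,\rho)$. So the product $\Pi$, over all $\rho$, of these disjoint transpositions fixes $T_m$.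

**Step 4: project to $T_2$.** Let $\theta(p)=(p_1,p_2)$. Since $T_m$ is $T_2$ applied to copies of $T_{m-2}$, idempotence gives $\theta T_m=T_2$. Let $\omega$ be the transposition of $(i,j)$ and $(j,i)$. Then $\theta\Pi=\omega\theta$, so $\omega T_2=\omega\theta T_m=\theta\Pi T_m=\theta T_m=T_2$. $\square$

## 9. Removing $P$ variables from a large class

To compare free algebras of different sizes, we want to remove a set $Y$ of $P$ variables from a large class of $t$, keeping all three-variable images. The first idea is to identify the variables of $Y$ with one member $c$ of the class. Lemma 6 shows where this gets into trouble. In the result $u$, the image at $(c,x)$ is $t$ with the value $1$ at $P+1$ points of the class, while in $t$ it has the value $1$ at one point, and Lemma 6 says nothing about counts below $T$.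

This is a real failure. In the variety of $M$ let $t=(x_0,m)$ with $m=1$ on $Z_0\cup Y$ and $0$ elsewhere. Then $u$ has count $\min(2,1+P)=2$ at $c$ and count $1$ on the rest of $Z_0$, so $c$ has left its class. But substitute once more: replace $y\in Y$ in $t$ by $u$ instead of by $c$. Since $u$ has leftmost variable $x_0$, this adds only to the irrelevant count at $x_0$. The result $s$ has count exactly $1$ on $Z_0$, as desired. The next lemma says that this double substitution always works: the counts that change become large, because they are now spread over rows and columns of a square.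

**Lemma 8.** Let $t\in F(X\cup Y)$, $X\cap Y=\emptyset$, $|Y|=P$, and let $Z=Z_0\cup Y$ lie in one $\sim_t$-class, where $Z_0\subseteq X$ and $|Z_0|\ge T+3$. Fix $c\in Z_0$. Let $u\in F(X)$ be $t$ with $y\mapsto c$ ($y\in Y$), and let $s\in F(X)$ be $t$ with $y\mapsto u$ ($y\in Y$); variables of $X$ are fixed in both. Then $s^{xx'}=t^{xx'}$ for all distinct $x,x'\in X$.

*Proof.*

**Step 1: write both sides as images of $T_2$.** We have $s=\varphi T_2$, where
$$\varphi(i,j)=i\ (i\in X),\qquad \varphi(y,j)=j\ (y\in Y,\ j\in X),\qquad \varphi(y,y')=c\ (y,y'\in Y).$$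
Indeed, row $i\in X$ of $T_2$ becomes $i$ by idempotence, and row $y\in Y$ becomes $u$. Let $\kappa:X\cup Y\to\{1,2,3\}$ map $x\mapsto1$, $x'\mapsto2$ and all else to $3$. Then $s^{xx'}=\kappa\varphi T_2$. By idempotence $t^{xx'}=\varphi'T_2$ with $\varphi'(i,j)=\kappa(i)$. The maps $\kappa\varphi$ and $\varphi'$ can differ only at $(y,x)$, $(y,x')$, and, if $c\in\{x,x'\}$, at $(y,y')$, with $y,y'\in Y$; there $\varphi'=3$.

**Step 2: find large pieces of classes of $T_2$ that contain the differences.** For $z,z'\in Z$ we have $(i,z)\sim(i,z')$, by the symmetry of the $i$-th row, a copy of $t$. Also $(z,j)\sim(z',j)$, since by (1) $T_2$ is also $t$ applied to the columns. And $(i,z)\sim(z,i)$ by Lemma 7. So each of the sets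
$$W_i=\{(i,z),(z,i):z\in Z\}\ (i\in X\setminus Z),\qquad W_0=Z\times Z$$
lies in a single $\sim_{T_2}$-class. These sets are disjoint, and all points where $\kappa\varphi\ne\varphi'$ lie in $W_x$ (if $x\notin Z$), $W_{x'}$ (if $x'\notin Z$) and $W_0$. We pass from $\kappa\varphi$ to $\varphi'$ by changing values on these sets one after another, each time using Lemma 6 for $T_2$. It remains to check the counts.

**Step 3: counts on $W_x$, $x\notin Z$.** Before the change, value $1$ occurs at all $(x,z)$ and at all $(y,x)$, that is $|Z|+P$ times; after it, $|Z|$ times. Value $2$ occurs $\epsilon=[x'\in Z]$ times before and after, at $(x',x)$. Value $3$ occurs $|Z_0|-\epsilon$ times before and $|Z_0|-\epsilon+P$ times after. The counts that change are at least $T$ and congruent mod $P$. The case of $W_{x'}$, $x'\notin Z$, is the same with the values $1$ and $2$ exchanged.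

**Step 4: counts on $W_0$.** Let $x_1=x$ and $x_2=x'$. If $x_v\notin Z$, value $v$ occurs $0$ times before and after; note that $c\in Z$, so $c\ne x_v$. If $x_v\in Z$, then $x_v\in Z_0$, and value $v$ occurs before at $(x_v,z)$ for all $z\in Z$, at $(y,x_v)$ for all $y\in Y$, and at all $(y,y')$ if $c=x_v$; this is $|Z|+P+[c=x_v]P^2$ times. After, it occurs $|Z|$ times. These are at least $T$ and congruent mod $P$. The counts of value $3$ then also differ by a multiple of $P$. With $q=|Z_0|$, $|Z|=q+P$, they are at least
$$|Z|^2-2|Z|-2P-P^2=q^2+2qP-2q-4P=(q-2)(q+2P)\ge T.$$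
So $\kappa\varphi T_2=\varphi'T_2$, that is, $s^{xx'}=t^{xx'}$. $\square$

## 10. From (D) to a rational generating function

For $n_1,\dots,n_k\ge1$ let $E(n_1,\dots,n_k)$ be the number of $t\in F(X)$ whose $\sim_t$-classes are exactly the blocks of a given ordered partition $(X_1,\dots,X_k)$ of $X$ with $|X_i|=n_i$. A bijection $X\to X'$ induces an isomorphism $F(X)\to F(X')$ that carries $\sim$-classes to $\sim$-classes, so $E$ depends only on the $n_i$. By Lemma 5, for $n\ge1$,
$$f(n)=\sum_{k=1}^K\frac1{k!}\sum_{n_1+\dots+n_k=n}\frac{n!}{n_1!\cdots n_k!}\,E(n_1,\dots,n_k),\tag{11}$$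
since an element with $k$ classes is counted once for each of the $k!$ orderings of them.

*Example.* For $M$, the partition into two singletons has $E(1,1)=6$: choose the leftmost variable and the count of the other one. This is $f(2)$, and $\frac1{2!}\cdot\frac{2!}{1!1!}\cdot6=6$ as (11) requires; $E(2)=0$.

**Lemma 9.** Put $N_1=T+6$. If $n_i\ge N_1$, then $E(\dots,n_i+P,\dots)\le E(\dots,n_i,\dots)$.

*Proof.* Let $X=X_1\cup\dots\cup X_k$, $|Y|=P$, $Y\cap X=\emptyset$, and let $t\in F(X\cup Y)$ have classes $X_1,\dots,X_i\cup Y,\dots,X_k$. Map $t\mapsto s\in F(X)$ as in Lemma 8, with $Z_0=X_i$ and a fixed $c\in X_i$. We show that this map is injective and that $s$ has classes $X_1,\dots,X_k$.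

**Step 1: injectivity.** By Lemma 8, $s$ determines $t^{xx'}$ for all $x\ne x'$ in $X$. For distinct $p,q\in X\cup Y$ there is $\rho\in\mathrm{Sym}(X_i\cup Y)$ with $\rho p,\rho q\in X$, chosen independently of $t$. As $\rho t=t$, $t^{pq}=t^{\rho p\,\rho q}$ by (9). So $s$ determines all $t^{pq}$, hence $t$ by Lemma 4.

**Step 2: classes of $t$ give classes of $s$.** Let $x\ne x'$ in $X$ and $\pi=(x\,x')$. By Lemma 4 and (9), $\pi s=s$ iff $s^{pq}=s^{\pi p\,\pi q}$ for all $p\ne q$ in $X$, and $\pi t=t$ iff $t^{pq}=t^{\pi p\,\pi q}$ for all $p\ne q$ in $X\cup Y$. Since $s$ and $t$ have the same images at pairs from $X$, $\pi t=t$ implies $\pi s=s$.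

**Step 3: the converse.** Let $\pi s=s$ and let $p\ne q$ be in $X\cup Y$. As $|X_i|\ge6$, we can interchange those of $p,q$ that lie in $Y$ with distinct elements of $X_i\setminus\{x,x',p,q\}$. This gives $\rho\in\mathrm{Sym}(X_i\cup Y)$ that fixes $x,x'$, with $\rho p,\rho q\in X$. It commutes with $\pi$, and $\rho t=t$. Hence
$$t^{pq}=t^{\rho p\,\rho q}=s^{\rho p\,\rho q}=s^{\pi\rho p\,\pi\rho q}=t^{\pi\rho p\,\pi\rho q}=t^{\rho\pi p\,\rho\pi q}=t^{\pi p\,\pi q},$$
and $\pi t=t$. So $\sim_s$ is the restriction of $\sim_t$ to $X$, and its classes are $X_1,\dots,X_k$. $\square$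

**Theorem 10.** If (D) holds then $\mathcal V(z)$ is rational.

*Proof.*

**Step 1: decompose $E$ into boxes.** Fix $k\le K$. Split $\mathbb Z_{\ge1}^k$ into finitely many pieces: each $n_i$ is either a fixed number $<N_1$, or $n_i=r_i+Pj_i$ with fixed $N_1\le r_i<N_1+P$ and $j_i\ge0$. On a piece with $l$ free coordinates, $E$ is a nonincreasing function of each $j_i$ by Lemma 9, so it is bounded by its value $v_0$ at $j=0$. Hence $E=\sum_{v=1}^{v_0}1_{D_v}$ with $D_v=\{E\ge v\}\subseteq\mathbb N^l$ down-closed. By Dickson's lemma the complement of $D_v$ has finitely many minimal elements. If $Q$ bounds their coordinates, membership in $D_v$ depends only on the numbers $\min(j_i,Q)$. So $D_v$ is a finite disjoint union of boxes whose sides are singletons or $[Q,\infty)$. Hence $E$ is a finite sum, with nonnegative integer coefficients, of functions $\prod_{i=1}^k1[n_i\in R_i]$, where each $R_i$ is a singleton or a progression $\{r+Pj:j\ge0\}$.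

**Step 2: the exponential generating function.** By (11), $\sum_{n\ge1}f(n)z^n/n!$ is a finite rational linear combination of products $\prod_i\sum_{m\in R_i}z^m/m!$. Each factor is $z^r/r!$, or $\frac1P\sum_{\omega^P=1}\omega^{-r}e^{\omega z}$ minus a polynomial. So $\sum_{n\ge1}f(n)z^n/n!$ is a finite complex linear combination of functions $z^ae^{\lambda z}$, where $\lambda$ is a sum of at most $K$ $P$-th roots of unity (the empty sum $0$ allowed).

**Step 3: the ordinary generating function.** Multiplying the coefficient of $z^n$ by $n!$ turns $z^ae^{\lambda z}=\sum_m\lambda^mz^{m+a}/m!$ into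
$$\sum_m\frac{(m+a)!}{m!}\lambda^mz^{m+a}=\frac{a!\,z^a}{(1-\lambda z)^{a+1}}.$$
Hence $Q\,\mathcal V=R$ for some complex polynomials $Q\ne0$ and $R$. Since $\mathcal V$ has real coefficients, the coefficientwise real and imaginary parts of $Q,R$ satisfy the same equation, and one of those of $Q$ is nonzero. So $\mathcal V(z)$ is a quotient of real polynomials. After cancelling, the denominator does not vanish at $0$: otherwise, as $\mathcal V$ is a power series, the numerator would vanish there too. $\square$

**Proof of Theorem A.** Part 1 is Section 4. For part 2: an analytic variety of modes is locally finite and satisfies (D) by Proposition 3, so it is rational by Theorem 10. $\blacksquare$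

## 11. Growth rates $n^dL^n$

**Proof of Theorem B.**

**Step 1: the implications already available.** (i)$\Rightarrow$(ii) holds since $Q(0)\ne0$. For (ii)$\Rightarrow$(iii) and (v)$\Rightarrow$(iii): a bound $f(n)\le c^n$, and likewise $f(n)=O(n^dL^n)$, excludes $f(n)\ge n^{\delta n}$ for all large $n$. (iii)$\Rightarrow$(iv) is Proposition 3, and (iv)$\Rightarrow$(i) is Theorem 10. It remains to prove (iv)$\Rightarrow$(v).

**Step 2: (iv)$\Rightarrow$(v), the contribution of one box.** By Step 1 of the proof of Theorem 10 and (11), $f(n)$ is a finite sum, with *positive* coefficients, of terms attached to boxes $R_1\times\dots\times R_k$. If the singletons among the $R_i$ sum to $a$ and there are $l$ progressions $r_i+P\mathbb N$, the term is a positive constant times $\frac{n!}{(n-a)!}W(n-a)$, and $0$ for $n<a$. Here $W(m)$ is the number of words of length $m$ over $l$ letters whose $i$-th letter count lies in $r_i+P\mathbb N$. If $l=0$, the term is nonzero only for $n=a$. Let $l\ge1$. Then $W(m)\le l^m$. For a lower bound, let $\mu_P$ be the group of $P$-th roots of unity. The number of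 words whose letter counts are $\equiv r_i\pmod P$ is
$$P^{-l}\sum_{\omega\in\mu_P^l}\ \prod_i\omega_i^{-r_i}\Bigl(\sum_i\omega_i\Bigr)^m.$$
For $m\equiv\sum r_i\pmod P$, each of the $P$ constant tuples $\omega$ contributes $P^{-l}l^m$, in total $P^{1-l}l^m$. All other tuples have $|\sum\omega_i|<l$. The words in which some letter $i$ occurs fewer than $r_i$ times number $o(l^m)$, since there are $\binom mc(l-1)^{m-c}$ words with exactly $c$ occurrences of a given letter. So $W(m)\ge C\,l^m$ with some $C>0$, for large $m\equiv\sum r_i\pmod P$.

**Step 3: (iv)$\Rightarrow$(v), the dominant box.** Since $f(n)\ge1$ for all $n\ge1$, some box has $l\ge1$. Let $(L,d)$ be the lexicographically largest $(l,a)$ over the boxes with $l\ge1$. Each such box contributes $O(n^al^n)$, so $f(n)=O(n^dL^n)$. By Step 2, and since all terms are nonnegative, $f(n)\ge C'n^dL^n$ for large $n$ in one residue class mod $P$. As $f$ is nondecreasing, going down to the nearest member of this class, at distance less than $P$, gives the lower bound with a smaller constant for all large $n$.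

**Step 4: all pairs $(d,L)$ occur.** On $\{0,1\}^d\times\mathbb Z_L$ take $r(x_0,x_1,\dots,x_d)$, whose $i$-th $\{0,1\}$-coordinate is that of $x_i$ and whose $\mathbb Z_L$-coordinate is that of $x_0$. Take also $q(x,y,z)$, which is $x-y+z$ on $\mathbb Z_L$ and $x$ on the other coordinates. This is a product of modes: on each $\{0,1\}$ both operations are projections, and on $\mathbb Z_L$ both are affine with coefficient sum $1$. Every $n$-ary term operation consists of $d$ projections, one for each $\{0,1\}$-coordinate, and an affine combination over $\mathbb Z_L$ with coefficient sum $1$.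

All such choices occur. First, $x-y+z$ generates every integer combination $\sum c_lx_l$ with $\sum c_l=1$, by induction on $\sum|c_l|$. If the combination is not a variable, some $c_j<0$ and some $c_i>0$, and it equals $q\bigl(\sum c_lx_l+x_j-x_i,\ x_j,\ x_i\bigr)$ on $\mathbb Z_L$. The first argument has coefficient sum $1$ and its sum of absolute values is smaller by $2$. Second, if $t_0$ is a term with the desired $\mathbb Z_L$-coordinate, then $r(t_0,x_{i_1},\dots,x_{i_d})$ has this $\mathbb Z_L$-coordinate and the projections to $x_{i_1},\dots,x_{i_d}$ on the other coordinates. There are $n^d$ choices of projections and $L^{n-1}$ coefficient vectors in $\mathbb Z_L^n$ with sum $1$. So the generated variety has $f(n)=n^dL^{n-1}$ for $n\ge1$, which is $\Theta(n^dL^n)$.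

**Step 5: the gap is of the best possible order.** A non-analytic locally finite variety of modes has $f(n)\ge n^{\delta n}$ for some $\delta>0$ and all large $n$, by (iii)$\Rightarrow$(ii). The variety of Section 4 is not analytic and has $f(n)=n\,\mathrm{Bell}(n)\le n^{n+1}$. So the order $n^{\Theta(n)}$ cannot be raised. $\blacksquare$
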